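# Class forcing extensions need not be closed under complements

## A subset of $\omega$ whose complement is missing

**Theorem 1.** Let $\mathcal M=\langle M,\mathcal C\rangle$ be a countable transitive model of $\mathrm{GB}^-$. There is a notion of class forcing $\mathbb P$ for $\mathcal M$ (an antisymmetric partial order with a largest element, first-order definable over $M$ without parameters) such that for every $\mathbb P$-generic filter $G$ over $\mathcal M$ there is $y\in M[G]$ with $y\subseteq\omega$ and

(A) $\omega\setminus y\notin M[G]$;

(B) $\mathrm{Odd}\cap y\notin M[G]$, where $\mathrm{Odd}\in M$ is the set of odd natural numbers.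

In plain words: force with a partial order that is a proper class, and collect the values of all names. If $x$ and $y$ are sets of the extension, is $x\setminus y$ one too? Question 5.1 of "Separation In Class Forcing Extensions" (http://www.math.uni-bonn.de/people/schlicht/separation-remainder.pdf) asks: "Are class forcing extensions provably rudimentarily closed, and in particular closed under relative complements?" Theorem 1 says no, over every countable transitive model, already for $x=\omega$ and $y\subseteq\omega$. Let us make every word precise.

**Definition (models).** A transitive second-order model is a pair $\mathcal M=\langle M,\mathcal C\rangle$, where $M$ is a transitive set (its elements are the *sets* of $\mathcal M$), $M\subseteq\mathcal C$, and every element of $\mathcal C$ (a *class* of $\mathcal M$) is a subset of $M$. The two-sorted theory $\mathrm{GB}^-$ has as set axioms those of $\mathrm{ZF}^-$: ZF without power set, formulated with Collection in place of Replacement, together with Separation, where class parameters are allowed in both schemata. Its class axioms are extensionality, foundation,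 and comprehension for formulas with only set quantifiers. In a *countable* transitive model both $M$ and $\mathcal C$ are countable.

Such models exist in ZFC: take the transitive collapse of a countable elementary submodel of $H_{\omega_1}$ together with its definable classes. We use freely that inside $M$ one can form transitive closures, the set of finite subsets of a set, and definitions by recursion along well-founded set-like relations; none of this needs power sets.

**Definition (class forcing).** A notion of class forcing for $\mathcal M$ is $\mathbb P=\langle P,\le\rangle$ with $P,\le\ \in\mathcal C$ and $\le$ reflexive and transitive. A filter is a nonempty, upward closed $G\subseteq P$ in which any two elements have a common lower bound in $G$. It is $\mathbb P$-generic over $\mathcal M$ if it meets every dense subclass of $P$ that belongs to $\mathcal C$.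

Since $\mathcal C$ is countable, there is a generic filter containing any given condition: list the dense classes and meet them one after the other.

**Definition (names).** A set $\sigma\in M$ is a $\mathbb P$-name if every element of $\sigma$ is a pair $\langle\tau,p\rangle$ with $\tau$ a $\mathbb P$-name and $p\in P$. Its value is $\sigma^G=\{\tau^G:\exists p\in G\ \langle\tau,p\rangle\in\sigma\}$, and $M[G]=\{\sigma^G:\sigma\text{ is a }\mathbb P\text{-name}\}$.

For example, $\{\langle\emptyset,p\rangle\}$ has value $1=\{\emptyset\}$ if $p\in G$, and value $0=\emptyset$ otherwise. If $\mathbb P$ has a largest element $1$, then $1\in G$, and the check name $\check x=\{\langle\check z,1\rangle:z\in x\}$ has value $x$; so $M\subseteq M[G]$. Two features matter below. A name is a *set* of $M$, so it mentions only set many conditions. And a name uses $G$ only positively: it can say "if $p\in G$, put this in", never "if $p\notin G$, put this in".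

**Definition (rudimentary functions).** The rudimentary functions form the smallest class of finitary functions on sets that contains the projections, $(x,y)\mapsto\{x,y\}$ and $(x,y)\mapsto x\setminus y$, and is closed under composition and under passing from $H$ to $F(y,\vec z)=\bigcup_{x\in y}H(x,\vec z)$. A set $N$ is rudimentarily closed if $F(\vec x)\in N$ for all rudimentary $F$ and $\vec x\in N$.

For example, $x\cap y=x\setminus(x\setminus y)$ is rudimentary, and so is $\bigcup y$ (let $H$ be a projection). Since $x\setminus y$ is rudimentary, (A) answers both parts of the question negatively. By (B), even the intersection with a set of the ground model can fall outside $M[G]$.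

## Finite sets, set forcing, and a generic sequence that names cannot see

**Proposition 2.** For every notion of class forcing $\mathbb P$ and every generic $G$, the set $M[G]$ is transitive and contains all its finite subsets. Hence $x\setminus y\in M[G]$ whenever $x\in M[G]$ is finite.

*Proof.* The elements of $\sigma^G$ are values of names, so $M[G]$ is transitive. If $a_i=\rho_i^G$ for $i<n$ and $p\in G$, then $\{\langle\rho_i,p\rangle:i<n\}$ is a name for $\{a_i:i<n\}$. If $x\in M[G]$ is finite, then $x\setminus y$ is a finite subset of $M[G]$. $\square$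

So in a counterexample $x$ is infinite, and hence has rank at least $\omega$, because each $V_n$ is finite. The $x=\omega$, $y\subseteq\omega$ of Theorem 1 have least possible rank.

**Set forcing.** Suppose $P\in M$, with largest element $1$, and $y=\sigma^G$ for $\sigma=\{\langle\check k,p\rangle:k\in\omega,\ p\in S_k\}$, where $\langle S_k:k<\omega\rangle\in M$. So $k\in y$ iff $G\cap S_k\ne\emptyset$. The sensible name for $\omega\setminus y$ is
$$\{\langle\check k,p\rangle:k\in\omega,\ p\in P\text{ incompatible with every element of }S_k\}.$$
It works. The conditions that are either below some element of $S_k$ or incompatible with all elements of $S_k$ form a dense set in $M$, so $G$ contains one. If $k\notin y$, it must be of the second kind. If $k\in y$, then $G$ contains no condition of the second kind, since elements of $G$ are compatible. For a proper class $P$ this argument stops at one point: the displayed collection need not be a *set*, and then it is not a name.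

**A generic sequence that names cannot see.** Here is how badly a set-sized name can miss $G$. Let the conditions be the finite sequences of ordinals of $M$, where $c\le c'$ iff $c$ end-extends $c'$. Any two elements of a generic $G$ are comparable, since a common lower bound end-extends both. For every $\beta\in\mathrm{Ord}^M$ the class of sequences with an entry $\ge\beta$ is dense, so $\bigcup G$ is cofinal in $\mathrm{Ord}^M$. Now let $A\in M$ be a set of conditions, and let $\beta\in\mathrm{Ord}^M$ exceed all entries of its members. Choose $c\in G$ with an entry $\ge\beta$. Each element of $G\cap A$ is comparable with $c$ and cannot end-extend $c$, so it is a proper initial segment of $c$. Hence $G\cap A$ is finite, and so belongs to $M$. A name $\sigma$ mentions only conditions from such a set $A$, so $\sigma^G$ can be computed in $M$ from $\sigma$ and $G\cap A$. Therefore $M[G]=M$. Information carried along a generic cofinal sequence of ordinals is invisible to names.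

## A first attempt, and why nice names have complements

This suggests a counterexample. Let a condition be a finite sequence of pairs $(w_l,\alpha_l)$, where $\alpha_l$ is an ordinal and the $w_l$ are finite partial functions $\omega\to2$, increasing with $l$. Add labels $u_k$ ($k\in\omega$), with a nonempty sequence below $u_k$ iff its last $w$ has $w(k)=1$. Put $y=\{k:u_k\in G\}$, with name $\{\langle\check k,u_k\rangle:k\in\omega\}$. That $k\in y$ is visible through $u_k$; that $k\notin y$ is decided only by sequences, which are hidden behind the ordinals. So it seems that $\omega\setminus y$ cannot have a name.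

It does have one. First thin out the example: let $y$ be given by $\{\langle\check k,u_k\rangle:k\text{ even}\}$, so $y$ consists of even numbers. Put
$$\delta_k=\{\langle\check l,1\rangle:l<k\}\cup\{\langle\check k,u_k\rangle\}\ (k\text{ even}),\qquad \delta_k=\check k\ (k\text{ odd}).$$
For even $k$, the value of $\delta_k$ is $k+1$ if $k\in y$, and $k$ if $k\notin y$. All odd numbers belong to $\omega\setminus y$ anyway, so $\{\langle\delta_k,1\rangle:k\in\omega\}$ has value exactly $\omega\setminus y$. No negative information was used: when $u_k$ enters $G$, the value $k$ is not deleted but *pushed up* to $k+1$, which does no harm. In general one pushes up to the next element of the complement.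

**Proposition 3.** Let $\mathbb P$ be any notion of class forcing, $G$ generic, and suppose $y\subseteq\omega$ has a name of the form $\{\langle\check k,p\rangle:k\in\omega,\ p\in S_k\}$ with $\langle S_k:k<\omega\rangle\in M$. Then $\omega\setminus y\in M[G]$.

*Proof.* Write $1$ for a fixed condition in $G$, also used in the check names; so $k\in y$ iff $G\cap S_k\neq\emptyset$. Let $Y=\omega\setminus y$. If $Y$ is finite, apply Proposition 2. Otherwise let $\mathrm{nx}(k)=\min(Y\setminus k)$, the least element of $Y$ that is $\ge k$. We want names, uniformly in $k$, with value $\mathrm{nx}(k)$. For $e\le k<\omega$ and $l\le\omega$ define in $M$, by recursion on $l$,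
$$C(k,e,l)=\{\langle\check l',1\rangle:l'<\min(l,k-e)\}\cup\{\langle C(k+1,e+1,l'),p\rangle:k-e\le l'<l,\ p\in S_k\}.$$
We claim that $C(k,e,l)^G=\min(l,\mathrm{nx}(k)-e)$, by induction on $l$.

If $l\le k-e$, the second part is empty and the value is $l$; also $\mathrm{nx}(k)-e\ge k-e\ge l$. Now let $l>k-e$. If $k\notin y$, no $p\in S_k$ is in $G$, and the value is $k-e=\mathrm{nx}(k)-e<l$. If $k\in y$, then $n:=\mathrm{nx}(k)=\mathrm{nx}(k+1)\ge k+1$, and by the induction hypothesis the value is
$$(k-e)\cup\{\min(l',\,n-e-1):k-e\le l'<l\}.$$
Here $n-e-1\ge k-e$. As $l'$ runs through the interval $[k-e,l)$, $\min(l',n-e-1)$ takes exactly the values in $[k-e,l)$ that are at most $n-e-1$: if some $l'<l$ is above $n-e-1$, then $n-e-1$ itself lies in $[k-e,l)$. So the value is $\min(l,n-e)$, also for $l=\omega$. This proves the claim.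

In particular $C(k,0,\omega)^G=\mathrm{nx}(k)$, and $\{\langle C(k,0,\omega),1\rangle:k<\omega\}$ has value $\{\mathrm{nx}(k):k<\omega\}=Y$. $\square$

So hiding the zeros of a generic real is not enough, and the $y$ of Theorem 1 cannot have a name of this form. The escape route is clear: as labels enter $G$, the value of a name may be pushed up.

## Monotone ranks and a bit with three states

Positivity still gives one restriction: *if more conditions enter $G$, the rank of the value of a fixed name can only grow*. For a natural number, rank and value are the same. To exploit this, we encode a bit not by one label but by many pairs of labels $u,v$, each pair being in one of three states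
$$\emptyset\ \subset\ \{u\}\ \subset\ \{u,v\}.$$
The number $2j+1$ will be in $y$ iff one of the pairs $(u_{jm},v_{jm})$, $m\in\omega$, is in the *middle* state. The name for $y$ contains for each pair a name whose value is $0$, $2j+1$, $2j+2$ in the three states; the unwanted values $0$ and $2j+2$ are even, and all even numbers are put into $y$ anyway.

Suppose now that a name for $\omega\setminus y$ produces the element $2j+1$ through some member $\tau$. A finite amount of information makes $\tau$ have value $2j+1$, and it leaves some pair $(u_{jm},v_{jm})$ undecided between the bottom and the top state. So $\tau$ has value $2j+1$ in both of these states, and by monotonicity it has rank $2j+1$ in the middle state as well. But there $2j+1\in y$. The value of $\tau$ has been trapped: it can be pushed neither up nor down. The rest of the lecture makes this rigorous and then treats (B), where a trap of this kind is not directly available.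

## The set forcing $\mathbb Q$ that governs the labels

Let $\mathbb Q\in M$ be the set of pairs $q=(d_q,w_q)$, with $d_q$ a finite partial function $\omega\to\omega+1$ and $w_q$ a finite partial function $\omega\times\omega\to2$. Put $q'\le q$ iff $d_{q'}\supseteq d_q$ and $w_{q'}\supseteq w_q$. The largest element is $1_{\mathbb Q}=(\emptyset,\emptyset)$. For $j,m\in\omega$ let
$$U_{jm}=\{q:w_q(j,m)=1\text{ or }d_q(j)=m\},$$
$$V_{jm}=\{q:w_q(j,m)=1,\ j\in\mathrm{dom}\,d_q,\ d_q(j)\ne m\},$$
where an equation includes "is defined". Both sets are downward closed, and $V_{jm}\subseteq U_{jm}$.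

Let $H$ be $\mathbb Q$-generic over $M$ (it meets all dense sets in $M$). Elements of $H$ are compatible, and it is dense to be defined at a given place (a *place* is some $j$ for the first coordinate or some $(j,m)$ for the second). So $D=\bigcup_{q\in H}d_q:\omega\to\omega+1$ and $W=\bigcup_{q\in H}w_q:\omega\times\omega\to2$ are total functions, and
$$H=H_{D,W}:=\{q:d_q\subseteq D,\ w_q\subseteq W\}.$$
For the inclusion $\supseteq$: each of the finitely many values of such a $q$ is given by some element of $H$; a common extension of these in $H$ lies below $q$, so $q\in H$. Call a pair $(D,W)$ of total functions *generic* if $H_{D,W}$ is generic, and say that it *extends* $q$ if $q\in H_{D,W}$.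

Fix distinct labels $u_{jm},v_{jm}$ ($j,m\in\omega$), and let $L$ be the set of all of them. Define $Z(D,W)\subseteq L$ by
$$u_{jm}\in Z(D,W)\iff W(j,m)=1\text{ or }D(j)=m,$$
$$v_{jm}\in Z(D,W)\iff W(j,m)=1\text{ and }D(j)\ne m.$$
Clearly $u_{jm}\in Z(D,W)$ iff $H_{D,W}\cap U_{jm}\neq\emptyset$, and $v_{jm}\in Z(D,W)$ iff $H_{D,W}\cap V_{jm}\neq\emptyset$. The states at $(j,m)$ are:

- $D(j)=m$: exactly $u_{jm}$ is present, whatever $W(j,m)$ is;
- $D(j)\ne m$ and $W(j,m)=1$: both labels are present;
- $D(j)\ne m$ and $W(j,m)=0$: no label is present.

In particular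
$$u_{jm}\in Z(D,W)\text{ and }v_{jm}\notin Z(D,W)\iff D(j)=m. \tag{1}$$
So $D(j)$ says which pair in row $j$ is in the middle state, and $D(j)=\omega$ means that none is.

The first lemma lets us change generic objects by hand.

**Lemma 4.** If $(D,W)$ is generic and $(D',W')$ differs from it at finitely many places (with values in $\omega+1$, resp. $2$), then $(D',W')$ is generic.

*Proof.* Let $F$ be the finite set of places of difference, and let $\mathcal D\in M$ be dense in $\mathbb Q$. For $q$ defined on $F$ let $\tilde q$ be $q$ with its values on $F$ replaced by those of $(D',W')$. Put $E=\{q:q\text{ is defined on }F\text{ and }\tilde q\in\mathcal D\}\in M$. This set is dense: given $q$, extend it so that it is defined on $F$, take $r\le\tilde q$ in $\mathcal D$, and let $r'$ be $r$ with the values of $q$ restored on $F$; then $r'\le q$ and $\tilde{r'}=r\in\mathcal D$. So there is $q\in H_{D,W}\cap E$. Off $F$ the two pairs agree, so $\tilde q\in H_{D',W'}\cap\mathcal D$. Clearly $H_{D',W'}$ is a filter. $\square$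

The second lemma is the truth lemma for equality. We prove it in full, because $M$ need not satisfy the power set axiom.

**Lemma 5.** For $\mathbb Q$-names $\mu,\nu\in M$ there is a relation $q\Vdash^*\mu=\nu$, definable in $M$, such that

(i) if $r\le q$ and $q\Vdash^*\mu=\nu$, then $r\Vdash^*\mu=\nu$; and if $\{r:r\Vdash^*\mu=\nu\}$ is dense below $q$, then $q\Vdash^*\mu=\nu$;

(ii) for every $\mathbb Q$-generic $H$ over $M$: $\mu^H=\nu^H$ iff $q\Vdash^*\mu=\nu$ for some $q\in H$.

In particular, if $\mu^H=\nu^H$, there is $q\in H$ such that $\mu^{H'}=\nu^{H'}$ for all generic $H'\ni q$.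

*Proof.* Define by recursion in $M$: $q\Vdash^*\mu=\nu$ iff

- for all $\langle\mu',s\rangle\in\mu$ and $r\le q,s$ there are $r'\le r$ and $\langle\nu',s'\rangle\in\nu$ with $r'\le s'$ and $r'\Vdash^*\mu'=\nu'$, and
- for all $\langle\nu',s'\rangle\in\nu$ and $r\le q,s'$ there are $r'\le r$ and $\langle\mu',s\rangle\in\mu$ with $r'\le s$ and $r'\Vdash^*\mu'=\nu'$.

The recursion computes the set $\{q\in\mathbb Q:q\Vdash^*\mu=\nu\}$ from the corresponding sets for names of smaller rank. It exists by Separation, because $\mathbb Q$ is a set; no power set is needed.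

(i) If $r\le q$, then every $t\le r,s$ satisfies $t\le q,s$, which gives the first part. For the second part let $\langle\mu',s\rangle\in\mu$ and $r\le q,s$. Choose $r_1\le r$ with $r_1\Vdash^*\mu=\nu$. Since $r_1\le r_1,s$, there are $r'\le r_1\le r$ and $\langle\nu',s'\rangle\in\nu$ as required. The second clause is symmetric.

(ii) We use induction on $\max(\mathrm{rk}\,\mu,\mathrm{rk}\,\nu)$.

($\Leftarrow$) Let $q\in H$, $q\Vdash^*\mu=\nu$, $\langle\mu',s\rangle\in\mu$ and $s\in H$. Pick $r\in H$ with $r\le q,s$. By the first clause the set of $r'$ for which there is $\langle\nu',s'\rangle\in\nu$ with $r'\le s'$ and $r'\Vdash^*\mu'=\nu'$ is dense below $r$. So $H$ contains such an $r'$; then $s'\in H$, and by induction $\mu'^H=\nu'^H\in\nu^H$. Thus $\mu^H\subseteq\nu^H$, and the other inclusion is symmetric.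

($\Rightarrow$) Let $E_1$ be the set of $q$ such that for some $\langle\mu',s\rangle\in\mu$ we have $q\le s$ and there are no $r'\le q$ and $\langle\nu',s'\rangle\in\nu$ with $r'\le s'$ and $r'\Vdash^*\mu'=\nu'$. Let $E_2$ be the symmetric set. If $q\not\Vdash^*\mu=\nu$, one clause fails, and the $r\le q$ witnessing the failure lies in $E_1$ or $E_2$. So $\{q:q\Vdash^*\mu=\nu\}\cup E_1\cup E_2$ is dense and in $M$, and $H$ meets it. Suppose $\mu^H=\nu^H$ and $q\in H\cap E_1$, witnessed by $\langle\mu',s\rangle$. Then $s\in H$, so $\mu'^H\in\mu^H=\nu^H$, and $\mu'^H=\nu'^H$ for some $\langle\nu',s'\rangle\in\nu$ with $s'\in H$. By induction some $q_1\in H$ has $q_1\Vdash^*\mu'=\nu'$. A common extension $r'\in H$ of $q,q_1,s'$ satisfies $r'\Vdash^*\mu'=\nu'$ by (i), contradicting $q\in E_1$. The case of $E_2$ is symmetric. So $H$ meets $\{q:q\Vdash^*\mu=\nu\}$. $\square$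

## The class forcing $\mathbb P$: labels in front, the rest behind ordinals

Let $T$ be the class of finite sequences $c=\langle(q_l,\alpha_l):l<k\rangle$ with $q_l\in\mathbb Q$, $\alpha_l\in\mathrm{Ord}^M$ and $q_{l+1}\le q_l$. For $c\ne\emptyset$ put $\mathrm{last}(c)=q_{k-1}$. Let $P=T\cup L$, coded disjointly (say $c$ as $\langle0,c\rangle$, $u_{jm}$ as $\langle1,j,m\rangle$, $v_{jm}$ as $\langle2,j,m\rangle$; we suppress the coding). For $c,c'\in T$ the order is:

- $c\le c'$ iff $c$ end-extends $c'$;
- $c\le u_{jm}$ iff $c\neq\emptyset$ and $\mathrm{last}(c)\in U_{jm}$; $c\le v_{jm}$ iff $c\ne\emptyset$ and $\mathrm{last}(c)\in V_{jm}$;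
- each label is $\le$ itself and $\le\emptyset$; there are no other relations.

If $c\le c'\le u_{jm}$ with $c,c'\in T$, then $c'\neq\emptyset$ and $\mathrm{last}(c)\le\mathrm{last}(c')\in U_{jm}$, so $c\le u_{jm}$ because $U_{jm}$ is downward closed; the same holds for $v_{jm}$. The other cases of transitivity are trivial. No label is below a nonempty sequence or below another label, and $\emptyset$ is not below a label; so $\le$ is antisymmetric. The largest element is $1:=\emptyset$. The definition uses no parameters, so $\mathbb P$ is first-order definable over $M$ without parameters and its components lie in $\mathcal C$.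

Let $T_{\ge1}=T\setminus\{\emptyset\}$. Two simple facts are used all the time.

- $T_{\ge1}$ is dense. Below $u_{jm}$ lies $\langle((\emptyset,\{((j,m),1)\}),0)\rangle$, and below $v_{jm}$ lies $\langle((\{(j,\omega)\},\{((j,m),1)\}),0)\rangle$.
- If $r\le c\in T_{\ge1}$, then $r\in T_{\ge1}$.

The next lemma says what names can see of $G$: the labels, which are read off from a $\mathbb Q$-generic filter, and only finitely many sequences.

**Lemma 6.** Let $G$ be $\mathbb P$-generic over $\mathcal M$.

(a) $G\cap T$ is linearly ordered by end-extension.

(b) $H_G=\{q\in\mathbb Q:\exists c\in G\cap T_{\ge1}\ \mathrm{last}(c)\le q\}$ is $\mathbb Q$-generic over $M$.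

(c) $u_{jm}\in G$ iff $H_G\cap U_{jm}\neq\emptyset$, and $v_{jm}\in G$ iff $H_G\cap V_{jm}\ne\emptyset$. Hence $G\cap L=Z(D,W)$, where $H_G=H_{D,W}$.

(d) If $A\in M$ and $A\subseteq P$, then $G\cap A\cap T$ is finite, so it is in $M$.

*Proof.* (a) Let $c,c'\in G\cap T$ be nonempty (otherwise they are trivially comparable). A common lower bound in $G$ lies in $T$ and end-extends both, so $c$ and $c'$ are comparable.

(b) $H_G$ is nonempty since $G$ meets the dense class $T_{\ge1}$, and it is upward closed. If $c,c'$ witness $q,q'\in H_G$, then by (a) the longer of them has its last entry below both $q$ and $q'$, and this entry is in $H_G$. So $H_G$ is a filter. Let $\mathcal D\in M$ be dense in $\mathbb Q$. The class $\{c\in T_{\ge1}:\exists q\in\mathcal D\ \mathrm{last}(c)\le q\}$ belongs to $\mathcal C$. It is dense: go below a given condition to some $c\in T_{\ge1}$ and append $(q,0)$ with $q\in\mathcal D$, $q\le\mathrm{last}(c)$. So $G$ meets it, and $H_G$ meets $\mathcal D$.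

(c) Let $u_{jm}\in G$. Pick $c\in G\cap T_{\ge1}$ and $r\in G$ with $r\le c,u_{jm}$. Then $r\in T_{\ge1}$ and $\mathrm{last}(r)\in U_{jm}\cap H_G$. Conversely, let $q\in H_G\cap U_{jm}$ and $\mathrm{last}(c)\le q$ with $c\in G\cap T_{\ge1}$. Then $\mathrm{last}(c)\in U_{jm}$, so $c\le u_{jm}$ and $u_{jm}\in G$. The argument for $v_{jm}$ is the same.

(d) Let $\beta\in\mathrm{Ord}^M$ exceed all ordinals $\alpha_l$ occurring in elements of $A\cap T$. The class of $c\in T$ with some $\alpha_l\ge\beta$ is in $\mathcal C$ and dense (append $(\mathrm{last}(c),\beta)$), so it contains some $c\in G$. By (a) each element of $G\cap A\cap T$ is comparable with $c$. It does not end-extend $c$, since then an ordinal $\ge\beta$ would occur in it. So it is a proper initial segment of $c$, and there are only finitely many of these. $\square$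

## Names as monotone functions of the set of labels

Fix a generic $G$ with $H_G=H_{D_0,W_0}$ and a $\mathbb P$-name $\sigma$. Let $A=P\cap\mathrm{trcl}(\{\sigma\})\in M$ and $A_0=G\cap A\cap T$, which is in $M$ by Lemma 6(d). We now keep $A_0$ fixed and let the set of labels vary. For $Z\subseteq L$ call a condition $p$ *active at* $Z$ if $p\in A_0\cup Z$, and put recursively
$$\tau^{[Z]}=\{\pi^{[Z]}:\langle\pi,p\rangle\in\tau,\ p\in A_0\cup Z\}.$$

**Lemma 7.** (a) $\tau^G=\tau^{[Z(D_0,W_0)]}$ for every name $\tau\in\mathrm{trcl}(\{\sigma\})$.

(b) If $Z\subseteq Z'$, then $\mathrm{rk}(\tau^{[Z]})\le\mathrm{rk}(\tau^{[Z']})$ for every name $\tau$.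

(c) For every name $\tau$ there is a $\mathbb Q$-name $\tau^*\in M$ with $(\tau^*)^{H_{D,W}}=\tau^{[Z(D,W)]}$ for all generic $(D,W)$.

*Proof.* (a) If $\tau\in\mathrm{trcl}(\{\sigma\})$ and $\langle\pi,p\rangle\in\tau$, then $\pi$ and $p$ are in $\mathrm{trcl}(\{\sigma\})$, so $p\in A$. If $p\in T$, then $p\in G$ iff $p\in A_0$. If $p\in L$, then $p\in G$ iff $p\in Z(D_0,W_0)$, by Lemma 6(c). Now use induction on $\tau$.

(b) We have $\mathrm{rk}(\tau^{[Z]})=\sup\{\mathrm{rk}(\pi^{[Z]})+1:\langle\pi,p\rangle\in\tau,\ p\in A_0\cup Z\}$. Passing from $Z$ to $Z'$ enlarges the index set and, by induction, does not decrease the terms.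

(c) Define $\tau^*$ in $M$ by recursion: $\tau^*$ is the set of all $\langle\pi^*,q\rangle$ such that for some $p$ with $\langle\pi,p\rangle\in\tau$ one of the following holds: $p\in A_0$ and $q=1_{\mathbb Q}$; or $p=u_{jm}$ and $q\in U_{jm}$ for some $j,m$; or $p=v_{jm}$ and $q\in V_{jm}$ for some $j,m$. Since $u_{jm}\in Z(D,W)$ iff $H_{D,W}$ meets $U_{jm}$, and similarly for $v_{jm}$, the pair $\langle\pi,p\rangle$ contributes $(\pi^*)^{H_{D,W}}$ iff $p$ is active at $Z(D,W)$. Now use induction. $\square$

By (c), Lemma 5 applies to statements $\tau^{[Z(D,W)]}=\nu^{H_{D,W}}$ with $\nu\in M$ a $\mathbb Q$-name: if such a statement is true at one generic $(D,W)$, it is true at all generic pairs extending some $q\in H_{D,W}$.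

## The set $y$

Let
$$\tau_{jm}=\{\langle\check k,u_{jm}\rangle:k\le2j\}\cup\{\langle(2j+1)\check{\ },v_{jm}\rangle\},$$
$$\dot y=\{\langle\tau_{jm},1\rangle:j,m\in\omega\}\cup\{\langle(2n)\check{\ },1\rangle:n\in\omega\},$$
and $y=\dot y^G$. If $v_{jm}\in G$ then $u_{jm}\in G$. So $\tau_{jm}^G$ is $0$ if $u_{jm}\notin G$; it is $\{0,\dots,2j\}=2j+1$ if $u_{jm}\in G$ and $v_{jm}\notin G$; and it is $2j+2$ if both are in $G$. Hence by (1)
$$y=\{2n:n\in\omega\}\cup\{2j+1:D_0(j)<\omega\}\subseteq\omega.$$
For $D:\omega\to\omega+1$ put
$$C(D)=\{2j+1:D(j)=\omega\},\qquad B(D)=\{2j+1:D(j)<\omega\}.$$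
Then $\omega\setminus y=C(D_0)$ and $\mathrm{Odd}\cap y=B(D_0)$. At a generic $(D,W)$ these sets are the values of the $\mathbb Q$-names $\{\langle(2j+1)\check{\ },q\rangle:d_q(j)=\omega\}$ and $\{\langle(2j+1)\check{\ },q\rangle:d_q(j)<\omega\}$ in $M$. It remains to show that neither $C(D_0)$ nor $B(D_0)$ has a $\mathbb P$-name.

## Proof of (A): trapping a value between two equal ones

Suppose $\sigma^G=C(D_0)$ for a $\mathbb P$-name $\sigma$, and use the notation of Lemma 7 for this $\sigma$.

**Step 1: make the assumption robust.** By Lemma 7(a) and Lemma 5 there is $q\in H_G$ with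
$$\sigma^{[Z(D,W)]}=C(D)\quad\text{for all generic }(D,W)\text{ extending }q. \tag{2}$$

**Step 2: find a member of $\sigma$ that produces $2j+1$.** Fix $j\notin\mathrm{dom}\,d_q$. By Lemma 4, changing $D_0$ at $j$ if necessary, there is a generic $(D,W)$ extending $q$ with $D(j)=\omega$. By (2), $2j+1\in\sigma^{[Z(D,W)]}$. So there is $\langle\tau,p\rangle\in\sigma$ with $p$ active at $Z(D,W)$ and $\tau^{[Z(D,W)]}=2j+1$. By Lemma 5 there is $q'\le q$ in $H_{D,W}$ such that for every generic $(D',W')$ extending $q'$ we have $\tau^{[Z(D',W')]}=2j+1$ and $p$ is active at $Z(D',W')$. For the second property nothing is needed if $p\in A_0$. If $p=u_{kl}$, then $H_{D,W}$ meets $U_{kl}$, and we take $q'$ also in $U_{kl}$; if $p=v_{kl}$, we take it in $V_{kl}$.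

**Step 3: put one pair of labels in its three states.** Choose $m$ with $(j,m)\notin\mathrm{dom}\,w_{q'}$. Let $W_1,W_2$ be $W$ with the value at $(j,m)$ set to $0$, resp. $1$. Let $D^m$ be $D$ with the value at $j$ set to $m$. By Lemma 4 the following pairs are generic:

- $(D,W_1)$ and $(D,W_2)$, which extend $q'$;
- $(D^m,W_1)$, which extends $q$, as $j\notin\mathrm{dom}\,d_q$ and $(j,m)\notin\mathrm{dom}\,w_q$.

Put $Z_0=Z(D,W_1)$, $Z_1=Z(D^m,W_1)$, $Z_2=Z(D,W_2)$. At $(j,m)$, $Z_0$ contains no label, $Z_1$ exactly $u_{jm}$, and $Z_2$ both. At all other indices the three sets contain the same labels. This is clear in rows other than $j$. At $(j,m')$ with $m'\ne m$, both $D(j)=\omega$ and $D^m(j)=m$ differ from $m'$, so each of the two labels is present iff $W(j,m')=1$. Hence $Z_0\subseteq Z_1\subseteq Z_2$.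

**Step 4: squeeze.** We have $\tau^{[Z_0]}=\tau^{[Z_2]}=2j+1$, so $\mathrm{rk}(\tau^{[Z_1]})=2j+1$ by Lemma 7(b). Since $p$ is active at $Z_0\subseteq Z_1$, it is active at $Z_1$, and (2) gives $\tau^{[Z_1]}\in\sigma^{[Z_1]}=C(D^m)\subseteq\omega$. A natural number equals its rank, so $\tau^{[Z_1]}=2j+1\in C(D^m)$, that is, $D^m(j)=\omega$. This contradicts $D^m(j)=m<\omega$. Hence $\omega\setminus y\notin M[G]$. $\blacksquare$

## Proof of (B): push up, then descend

The argument for (A) does not carry over. A member of a name for $B(D_0)$ that produces $2j+1$ does so when some pair in row $j$ is in the *middle* state, and this state is not enclosed between two states with the same value. If we raise that pair to the top state and make $D(j)=\omega$, then $2j+1$ leaves $B(D)$, but $\tau$ may be pushed up to another element of $B(D)$, as in Proposition 3. So we let it be pushed, into a row about which nothing has been decided. There we can also push *down*, and a minimal choice gives the contradiction.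

Suppose $\sigma^G=B(D_0)$ for a $\mathbb P$-name $\sigma$, and use the notation of Lemma 7 for this $\sigma$.

**Step 1: make the assumption robust.** By Lemma 5 there is $q\in H_G$ such that
$$\sigma^{[Z(D,W)]}=B(D)\quad\text{for all generic }(D,W)\text{ extending }q. \tag{3}$$
Put $K_0=\mathrm{dom}\,d_q$. Extending $d_q$ by finitely many values of $D_0$, we may assume that $k\in K_0$ whenever some $(k,m)\in\mathrm{dom}\,w_q$.

**Step 2: find a member of $\sigma$ that produces $2j+1$.** Fix $j>\max K_0$ (any $j$ if $K_0=\emptyset$). By Lemma 4 take a generic $(D,W)$ extending $q$ with $D(j)=0$. Then $2j+1\in B(D)=\sigma^{[Z(D,W)]}$. As in Step 2 for (A) we obtain $\langle\tau,p\rangle\in\sigma$ and $q'\le q$ such that $\tau^{[Z]}=2j+1$ and $p$ is active at $Z$ whenever $Z=Z(D',W')$ for a generic $(D',W')$ extending $q'$.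

**Step 3: a condition that raises all rows used by $q'$.** Let $K=\mathrm{dom}\,d_{q'}\cup\{k:\exists m\ (k,m)\in\mathrm{dom}\,w_{q'}\}$ be the set of rows used by $q'$, and let $R=K\setminus K_0$ be the set of new ones. We want a condition $q^+\le q$ that takes $D$ to $\omega$ on $R$ while containing at least the labels that $q'$ may give. Define $q^+=(d^+,w^+)$ by

- $d^+=d_q\cup\{(k,\omega):k\in R\}$;
- $w^+(k,m)=w_{q'}(k,m)$ for $(k,m)\in\mathrm{dom}\,w_{q'}$ with $k\notin R$;
- $w^+(k,m)=1$ for $k\in R$ and those $m$ with $(k,m)\in\mathrm{dom}\,w_{q'}$ or $m=d_{q'}(k)<\omega$.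

This is a condition, and $q^+\le q$: if $(k,m)\in\mathrm{dom}\,w_q$, then $k\in K_0$, so $k\notin R$ and $w^+(k,m)=w_{q'}(k,m)=w_q(k,m)$. All rows used by $q^+$ are in $K$. Let $\Gamma$ be the set of generic $(D^+,W^+)$ extending $q^+$. It is nonempty by Lemma 4: change $(D_0,W_0)$ to the values of $q^+$ on its finite domain.

**Step 4: where $\tau$ goes.**

**Claim 8.** If $(D^+,W^+)\in\Gamma$ and $Z^+=Z(D^+,W^+)$, then $\tau^{[Z^+]}=2k+1$ for some $k\ge j$ with $k\notin K$ and $D^+(k)<\omega$.

*Proof.* Let $D'=d_{q'}$ on $\mathrm{dom}\,d_{q'}$ and $D'=D^+$ elsewhere; let $W'=w_{q'}$ on $\mathrm{dom}\,w_{q'}$ and $W'=W^+$ elsewhere. By Lemma 4 $(D',W')$ is generic, and it extends $q'$. Let $Z'=Z(D',W')$. We show $Z'\subseteq Z^+$, row by row.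

In rows $k\notin K$ nothing was changed. In rows $k\in K_0$ we have $D'(k)=d_{q'}(k)=d_q(k)=D^+(k)$, and $W'(k,m)=w_{q'}(k,m)=w^+(k,m)=W^+(k,m)$ if $(k,m)\in\mathrm{dom}\,w_{q'}$; so $(D',W')$ and $(D^+,W^+)$ agree there. Now let $k\in R$. Then $D^+(k)=\omega$, so $Z^+$ contains both labels at $(k,m)$ if $W^+(k,m)=1$, and neither otherwise. If $(k,m)\in\mathrm{dom}\,w_{q'}$ or $m=d_{q'}(k)$, then $W^+(k,m)=1$ and $Z^+$ contains both. For all other $m$ we have $W'(k,m)=W^+(k,m)$, and neither $D'(k)$ nor $D^+(k)$ equals $m$ (where $d_{q'}(k)$ is undefined, $D'(k)=D^+(k)=\omega$). So the labels at $(k,m)$ agree. Hence $Z'\subseteq Z^+$.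

Since $(D',W')$ extends $q'$, $p$ is active at $Z'$, hence at $Z^+$. As $(D^+,W^+)$ extends $q$, (3) gives $\tau^{[Z^+]}\in B(D^+)$, say $\tau^{[Z^+]}=2k+1$ with $D^+(k)<\omega$. By Lemma 7(b), $2k+1\ge\mathrm{rk}(\tau^{[Z']})=2j+1$, so $k\ge j$. Hence $k\notin K_0$ by the choice of $j$. Also $k\notin R$, because $D^+$ is $\omega$ on $R$. So $k\notin K$. $\square$

**Step 5: descend.** Choose $(D^+,W^+)\in\Gamma$ for which the $k$ of Claim 8 is minimal, and let $m=D^+(k)<\omega$. Let $(D^-,W^-)$ be $(D^+,W^+)$ changed only by $D^-(k)=\omega$ and $W^-(k,m)=0$. It is generic by Lemma 4. Since $k\notin K$ and $q^+$ uses only rows in $K$, it extends $q^+$; so it is in $\Gamma$. Put $Z^-=Z(D^-,W^-)$. At $(k,m)$, $Z^-$ contains no label. At $(k,m')$ with $m'\ne m$, both $D^+(k)=m$ and $D^-(k)=\omega$ differ from $m'$ and $W^+(k,m')=W^-(k,m')$, so the labels agree; in other rows nothing was changed. Hence $Z^-\subseteq Z^+$.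

By Claim 8, $\tau^{[Z^-]}=2k^-+1$ for some $k^-$ with $D^-(k^-)<\omega$, and $k^-\le k$ by Lemma 7(b). By minimality $k^-=k$. So $D^-(k)<\omega$, contradicting $D^-(k)=\omega$. Hence $\mathrm{Odd}\cap y\notin M[G]$, and Theorem 1 is proved. $\blacksquare$

## The forcing theorem for equality holds for $\mathbb P$

One might suspect that $\mathbb P$ is so badly behaved that its forcing relation is undefinable. For equality this is not so.

**Proposition 9.** For the $\mathbb P$ constructed above, the relation $p\Vdash\sigma=\tau$ (meaning $\sigma^G=\tau^G$ for all generic $G\ni p$) is a class in $\mathcal C$; and whenever $\sigma^G=\tau^G$, some $p\in G$ forces it.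

*Proof.* **Step 1: long conditions decide $G\cap A\cap T$.** Let $A=P\cap\mathrm{trcl}(\{\sigma,\tau\})$, and let $\beta$ be the least ordinal above all ordinals occurring in members of $A\cap T$. Call $c'\in T$ *long* if it has an entry $\alpha_l\ge\beta$; the long conditions are dense. For long $c'$ let $A_0(c')$ be the set of initial segments of $c'$ that belong to $A$. If $c'\in G$ is long, then $G\cap A\cap T=A_0(c')$: the inclusion $\subseteq$ is the proof of Lemma 6(d), and $\supseteq$ holds because $G$ is upward closed. So, with $^*$ the translation of Lemma 7(c) for $A_0=A_0(c')$, we have $\sigma^G=(\sigma^*)^{H_G}$ and $\tau^G=(\tau^*)^{H_G}$. Moreover, if $c''\le c'$ then $A_0(c'')=A_0(c')$, since an initial segment of $c''$ that end-extends $c'$ has an entry $\ge\beta$ and is not in $A$.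

**Step 2: a definable criterion.** For $c\in T_{\ge1}$ consider
$$\text{for all long }c'\le c:\quad \mathrm{last}(c')\Vdash^*\sigma^*=\tau^*\quad(\text{with }A_0=A_0(c')). \tag{4}$$
We show that $c\Vdash\sigma=\tau$ iff (4) holds. Suppose (4) holds and $c\in G$. There is a long condition in $G$; a common lower bound in $G$ of it and $c$ is a long $c'\le c$. Then $\mathrm{last}(c')\in H_G$, and Lemma 5(ii) gives $\sigma^G=\tau^G$. Now suppose (4) fails at a long $c'\le c$. By Lemma 5(i) the conditions with $\Vdash^*\sigma^*=\tau^*$ are not dense below $\mathrm{last}(c')$, so there is $q\le\mathrm{last}(c')$ no extension of which satisfies $\Vdash^*\sigma^*=\tau^*$. Take a generic $G$ containing $c'$ extended by the entry $(q,0)$. Then $q\in H_G$. If $\sigma^G=\tau^G$, some $q_1\in H_G$ would satisfy $q_1\Vdash^*\sigma^*=\tau^*$, and so would a common extension of $q$ and $q_1$, a contradiction. So $\sigma^G\ne\tau^G$, while $c\in G$.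

**Step 3: all conditions.** A general $p$ forces $\sigma=\tau$ iff every $c\le p$ in $T_{\ge1}$ does. One direction is clear, since $c\in G$ implies $p\in G$. For the other, if $p\in G$, take an element of $G\cap T_{\ge1}$ and a common lower bound $c\in G$ of it and $p$; then $c\in T_{\ge1}$, $c\le p$, and $c$ forces $\sigma=\tau$. Since $\Vdash^*$ and $^*$ are definable in $M$, the relation $p\Vdash\sigma=\tau$ is first-order definable over $M$, and so it is in $\mathcal C$.

**Step 4: truth.** Let $\sigma^G=\tau^G$. Take a long $c'\in G$ and, by Lemma 5(ii), some $q\in H_G$ with $q\Vdash^*\sigma^*=\tau^*$ for $A_0=A_0(c')$. Some $c_1\in G\cap T_{\ge1}$ has $\mathrm{last}(c_1)\le q$; let $c''$ be the longer of $c'$ and $c_1$. Then $c''\in G$, $c''\le c'$ and $\mathrm{last}(c'')\le q$. Every $c'''\le c''$ has $A_0(c''')=A_0(c')$ and $\mathrm{last}(c''')\le q$, so (4) holds for $c''$ by Lemma 5(i). By Step 2, $c''\Vdash\sigma=\tau$. $\square$
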